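\title{Transparent connections over Anosov manifolds of dimension at least three are trivial}

\begin{abstract}
A metric connection on a vector bundle over a closed Riemannian manifold is transparent if its holonomy along every closed geodesic is the identity. We prove that over a manifold of dimension $n\ge 3$ with Anosov geodesic flow, every transparent connection admits a global parallel orthonormal frame. In particular, the Levi-Civita connection of such a manifold is never transparent. Transparency yields a Lipschitz frame on the unit tangent bundle that is invariant under the geodesic flow. The vertical part of its connection form solves a Jacobi equation whose source term is the curvature. Stokes' theorem for a Chern--Simons form, which needs $n\ge3$, removes the source term from the energy identity, and a Riccati completion of squares then forces the curvature to vanish.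
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $(M,g)$ be a closed (compact, without boundary) smooth Riemannian manifold of dimension $n\ge2$. We take $M$ connected; otherwise one argues on each component. Let $\pi:SM\to M$ be the unit tangent bundle, $\varphi_t$ the geodesic flow and $X$ its generating vector field. We call $(M,g)$ an \emph{Anosov manifold} if there are a continuous $d\varphi_t$-invariant splitting $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ and constants $C,\lambda>0$ such that, for all $t\ge0$,
\begin{equation}\label{eq:anosov}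
|d\varphi_t\xi|\le Ce^{-\lambda t}|\xi|\quad(\xi\in E^s),\qquad |d\varphi_{-t}\xi|\le Ce^{-\lambda t}|\xi|\quad(\xi\in E^u).
\end{equation}
Closed manifolds of negative sectional curvature are examples.

Let $\mathcal E\to M$ be a Euclidean or Hermitian vector bundle of rank $r$ with a metric connection $\nabla$ and curvature $F^\nabla$. The connection is \emph{transparent} if parallel transport around every closed geodesic is the identity map. The manifold $(M,g)$ is \emph{transparent} if the Levi-Civita connection on $TM$ is.

Transparency says that closed geodesics do not distinguish $\nabla$ from the trivial connection $d$ on the product bundle. For $\nabla=d+iA$ on $M\times\mathbb C$, with $A$ a real $1$-form, it says that $\int_\gamma A\in2\pi\mathbb Z$ for every closed geodesic $\gamma$. On an Anosov manifold the closed orbits of $\varphi_t$ are dense in $SM$ (this follows from the two facts recalled in Section~\ref{sec:livsic}), so one may guess that a transparent connection has to be trivial.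

The Levi-Civita connection shows that the guess needs care. The velocity $\dot\gamma$ is parallel along $\gamma$, so only the holonomy on $\dot\gamma^\perp$ matters. On an oriented surface the rotation of $\dot\gamma$ by $\pi/2$ is parallel too, so every oriented surface is transparent, whatever its curvature. In dimension $n\ge3$ nothing as simple fixes the normal holonomy, but parallel structures can still do so: if a $4$-manifold carries parallel orthogonal complex structures $I_1,I_2,I_3$ with $I_1I_2=I_3$, then $(\dot\gamma,I_1\dot\gamma,I_2\dot\gamma,I_3\dot\gamma)$ is a parallel frame that closes up along every closed geodesic. Flat tori are transparent as well. For Anosov manifolds, the survey \cite{Survey} records that a transparent Anosov manifold has dimension $2$, $4$ or $8$, and a result of Cekic and Lefeuvre: if $g_0$ is a hyperbolic metric on a $4$- or $8$-manifold, then some $C^2$-neighborhood of $g_0$ contains no transparent metric. Conjecture~7.16 of \cite{Survey} states that \emph{an Anosov manifold of dimension at least $3$ is not transparent.} We prove this conjecture.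

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $(M,g)$ be an Anosov manifold of dimension $n\ge3$ and let $(\mathcal E,\nabla)$ be transparent. Then $\mathcal E$ has a global parallel orthonormal frame.
\end{theorem}

\begin{corollary}\label{cor:main}
An Anosov manifold of dimension $n\ge3$ is not transparent.
\end{corollary}

\begin{corollary}\label{cor:class}
A connected Anosov manifold of dimension $n\ge2$ is transparent if and only if it is an orientable surface.
\end{corollary}

The Anosov property and transparency enter the proof of flatness only through two objects on $SM$. The first is a frame. For $z\in SM$ and $t\in\mathbb R$ let $\mathcal P_{z,t}:\mathcal E_{\pi z}\to\mathcal E_{\pi\varphi_tz}$ be parallel transport along the geodesic $u\mapsto\pi\varphi_uz$, for $u$ from $0$ to $t$. A frame $s=(s_1,\dots,s_r)$ of $\pi^*\mathcal E$ is \emph{flow-invariant} if $s_a(\varphi_tz)=\mathcal P_{z,t}s_a(z)$ for all $z,t,a$. Such a frame forces transparency, since $\mathcal P_{z,T}s(z)=s(z)$ when $\varphi_Tz=z$; on an Anosov manifold the converse holds (Proposition~\ref{prop:livsic}).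

The second object replaces a sign condition on the curvature. For $z=(x,v)\in SM$ let $N_z=v^\perp\subset T_xM$ and let $R=R_z$ be the symmetric endomorphism $w\mapsto R^g(w,v)v$ of $N_z$, where $R^g$ is the curvature tensor; thus $g(Rw,w)$ is the sectional curvature of the plane spanned by $v$ and a unit vector $w\in N_z$. Levi-Civita parallel transport along a geodesic identifies the spaces $N_{\varphi_tz}$, $t\in\mathbb R$, and a prime denotes the derivative in $t$ after this identification.

\begin{definition}\label{def:riccati}
The manifold $(M,g)$ satisfies the \emph{Riccati condition} if there is a bounded measurable field $U$ of symmetric endomorphisms of $N$ over $SM$, of class $C^1$ along every orbit, such that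
\begin{equation}\label{eq:riccati}
U'+U^2+R=0 .
\end{equation}
\end{definition}

\begin{theorem}\label{thm:B}
Let $(M,g)$ be a closed manifold of dimension $n\ge3$ that satisfies the Riccati condition. If $\pi^*\mathcal E$ has a Lipschitz flow-invariant orthonormal frame, then $F^\nabla=0$.
\end{theorem}

Anosov manifolds satisfy the Riccati condition (Proposition~\ref{prop:riccati}). So does every closed manifold without conjugate points \cite{Green}; this second fact is not used in the paper.

Section~\ref{sec:prelim} recalls the tools, and Section~\ref{sec:model} carries out the argument for a line bundle over a hyperbolic $3$-manifold. Sections~\ref{sec:livsic}--\ref{sec:riccati} give the general proof, and Section~\ref{sec:hyp} shows what fails without the hypotheses.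

\section{The unit tangent bundle, frames and curvature}\label{sec:prelim}

\subsection*{Horizontal and vertical vectors}
Let $\xi\in T_z(SM)$ be the velocity at $\varepsilon=0$ of a curve $(x(\varepsilon),v(\varepsilon))$. The \emph{connection map} sends $\xi$ to the covariant derivative $\mathcal K\xi=\frac{Dv}{d\varepsilon}(0)\in N_z$. The map $\xi\mapsto(d\pi\,\xi,\mathcal K\xi)$ is an isomorphism from $T_z(SM)$ onto $T_xM\oplus N_z$; the \emph{Sasaki metric} makes it an isometry, and we use this metric and its distance $d$ on $SM$. The vector $X$ corresponds to $(v,0)$. For $w\in N_z$, the \emph{horizontal} and \emph{vertical} lifts $w^h$ and $w^v$ correspond to $(w,0)$ and $(0,w)$. The vertical vectors form the bundle $N^v=\ker d\pi$.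

Let $\alpha_z(\xi)=g(v,d\pi\,\xi)$. Then $\alpha(X)=1$ and $\ker\alpha=N^h\oplus N^v$. Since the Levi-Civita connection is metric and torsion-free,
\begin{equation}\label{eq:dalpha}
d\alpha(\xi,\eta)=g(\mathcal K\xi,d\pi\,\eta)-g(\mathcal K\eta,d\pi\,\xi).
\end{equation}
Let $(w_i)_{i=1}^{n-1}$ be an orthonormal basis of $N_z$ and let $(\alpha,\theta^i,\eta^i)$ be the basis dual to $(X,w_i^h,w_i^v)$. Then \eqref{eq:dalpha} reads $d\alpha=\sum_i\eta^i\wedge\theta^i$. Hence $\iota_Xd\alpha=0$, the form $d\alpha$ is symplectic on $\ker\alpha$, and $L_X\alpha=\iota_Xd\alpha+d(\alpha(X))=0$. So $\alpha$ and $d\alpha$ are flow-invariant, and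
\[
\alpha\wedge(d\alpha)^{n-1}=(n-1)!\;\alpha\wedge\prod_i\eta^i\wedge\theta^i
\]
is a flow-invariant volume form. It orients $SM$ even when $M$ is not orientable; let $\mu$ be its measure. Two pointwise identities will be used. If $\Theta$ has top degree, then $0=\iota_X(\alpha\wedge\Theta)$ gives
\begin{equation}\label{eq:top}
\Theta=\alpha\wedge\iota_X\Theta .
\end{equation}
If $\tau$ is a $2$-form, then $(d\alpha)^{n-2}=(n-2)!\sum_i\prod_{j\ne i}\eta^j\wedge\theta^j$, so only the coefficients $\tau(w_i^v,w_i^h)$ of $\eta^i\wedge\theta^i$ survive in the product with $\alpha\wedge(d\alpha)^{n-2}$: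
\begin{equation}\label{eq:trace}
\alpha\wedge\tau\wedge(d\alpha)^{n-2}=\frac1{n-1}\Big(\sum_{i}\tau(w_i^v,w_i^h)\Big)\,\alpha\wedge(d\alpha)^{n-1}.
\end{equation}

The differential of the flow is given by Jacobi fields. For $\xi\in\ker\alpha_z$,
\begin{equation}\label{eq:jacobi}
d\varphi_t\xi=J(t)^h+J'(t)^v,\qquad J''=-RJ,\quad J(0)=d\pi\,\xi,\quad J'(0)=\mathcal K\xi,
\end{equation}
with $J(t)\in N_{\varphi_tz}$.

Integration by parts along the flow takes the following form.

\begin{lemma}\label{lem:ibp}
Let $h$ be a bounded measurable function on $SM$ that is $C^1$ along every orbit in a flow-invariant set of full measure, with bounded derivative $h'$ along the flow. Then $\int_{SM}h'\,d\mu=0$.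
\end{lemma}

\begin{proof}
Integrate $h\circ\varphi_1-h=\int_0^1h'\circ\varphi_u\,du$ over $SM$ and use Fubini's theorem and the invariance of $\mu$.
\end{proof}

\subsection*{Connection forms}
Write frames as rows. The connection form of a smooth frame $\sigma$ is the matrix of $1$-forms $\omega^\sigma$ with $\nabla\sigma=\sigma\omega^\sigma$, that is, $\nabla\sigma_b=\sum_a\sigma_a\omega^\sigma_{ab}$, and the matrix of the curvature is $F^\sigma=d\omega^\sigma+\omega^\sigma\wedge\omega^\sigma$. The same applies to pulled-back bundles and connections. If $\sigma$ is orthonormal, both matrices take values in $\mathfrak k=\mathfrak{so}(r)$ or $\mathfrak u(r)$, on which $\langle a,b\rangle=-\operatorname{tr}(ab)=\operatorname{tr}(ab^*)$ is a real inner product.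

One computation is used twice. Let $\Sigma(t,u)$ be a smooth map from a rectangle to $M$ and let $\sigma$ be a smooth frame of $\Sigma^*\mathcal E$ that is parallel along each curve $t\mapsto\Sigma(t,u)$. Then $\omega^\sigma(\partial_t)=0$, and evaluating $d\omega^\sigma+\omega^\sigma\wedge\omega^\sigma$ on $(\partial_t,\partial_u)$ leaves one term:
\begin{equation}\label{eq:strip}
\partial_t\big(\omega^\sigma(\partial_u)\big)=\text{matrix of }F^\nabla(\partial_t\Sigma,\partial_u\Sigma)\text{ in the frame }\sigma .
\end{equation}
The first consequence bounds holonomy by area. Let $\|\cdot\|$ be the operator norm and $\|F^\nabla\|_\infty$ the supremum of $\|F^\nabla(a,b)\|$ over unit vectors $a,b$.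

\begin{lemma}\label{lem:area}
Let $\Sigma:[0,T]\times[0,1]\to M$ be smooth. Let $\mathcal P_0,\mathcal P_1$ be the parallel transports along $t\mapsto\Sigma(t,0)$ and $t\mapsto\Sigma(t,1)$, and let $\mathcal Q_0,\mathcal Q_T$ be those along $u\mapsto\Sigma(0,u)$ and $u\mapsto\Sigma(T,u)$. Then
\[
\|\mathcal P_0-\mathcal Q_T^{-1}\mathcal P_1\mathcal Q_0\|\le\|F^\nabla\|_\infty\int_0^1\!\!\int_0^T|\partial_t\Sigma|\,|\partial_u\Sigma|\,dt\,du .
\]
\end{lemma}

\begin{proof}
Take an orthonormal frame $\sigma$ that is parallel along $u\mapsto\Sigma(0,u)$ and along every curve $t\mapsto\Sigma(t,u)$. In this frame $\mathcal P_0,\mathcal P_1,\mathcal Q_0$ have the identity matrix. The matrix $\vartheta=\omega^\sigma(\partial_u)$ vanishes at $t=0$, so \eqref{eq:strip} gives $\|\vartheta(T,u)\|\le\|F^\nabla\|_\infty\int_0^T|\partial_t\Sigma||\partial_u\Sigma|\,dt$. The matrix of $\mathcal Q_T$ is $k(1)$, where $\frac{dk}{du}=-\vartheta(T,u)k$ and $k(0)=I$. Each $k(u)$ is an isometry, so $\|I-k(1)^{-1}\|=\|k(1)-I\|\le\int_0^1\|\vartheta(T,u)\|\,du$.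
\end{proof}

\section{A line bundle over a hyperbolic three-manifold}\label{sec:model}

Let $M$ be a closed $3$-manifold of constant curvature $-1$, so $R=-\mathrm{id}$ and $\dim SM=5$. Let $\mathcal E$ be a Hermitian line bundle with $F^\nabla=if$, where $f$ is a real $2$-form, and suppose that $\pi^*\mathcal E$ has a \emph{smooth} flow-invariant unit section $s$. We show that $f=0$.

Write $(\pi^*\nabla)s=ia\,s$ with a real $1$-form $a$ on $SM$. Then $da=\pi^*f$, and invariance means $a(X)=0$. For $w\in N_{(x,v)}$ put $p(w)=a(w^v)$, $b(w)=a(w^h)$ and $\gamma(w)=f(v,w)$. The form $p$ measures how $s$ depends on the direction $v$ at a fixed point $x$; we aim to show that $p=0$.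

\emph{An equation along each orbit.} Since $L_Xa=\iota_Xda$, we have $\frac d{dt}a(d\varphi_t\xi)=da(X,d\varphi_t\xi)$. By \eqref{eq:jacobi} this says $\frac d{dt}[b(J)+p(J')]=\gamma(J)$ for every solution of $J''=J$, that is, $(b'+p)(J)+(b+p')(J')=\gamma(J)$. The values $J(t),J'(t)$ are arbitrary, so $p'=-b$ and $p''=p-\gamma$. Lemma~\ref{lem:ibp} applied to $h=\langle p,p'\rangle$ gives
\begin{equation}\label{eq:model1}
\int_{SM}\big(|p'|^2+|p|^2\big)\,d\mu=\int_{SM}\langle p,\gamma\rangle\,d\mu .
\end{equation}
The left side is nonnegative and controls $p$, but the right side has no sign, and the equation along orbits says nothing more about it.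

\emph{A global identity.} The right side pairs $a$ with $da$, which suggests the $3$-form $a\wedge da$. Complete it to a $4$-form with $\alpha$ and differentiate:
\[
d(a\wedge da\wedge\alpha)=\pi^*(f\wedge f)\wedge\alpha-a\wedge da\wedge d\alpha .
\]
The $4$-form $f\wedge f$ vanishes on the $3$-manifold $M$, so Stokes' theorem gives $\int a\wedge da\wedge d\alpha=0$. By \eqref{eq:top}, $a(X)=0$ and $\iota_Xd\alpha=0$, the integrand equals $-\alpha\wedge\tau\wedge d\alpha$ with $\tau=a\wedge\iota_Xda$. As $da(X,w^v)=0$, we have $\tau(w^v,w^h)=p(w)\gamma(w)$, and \eqref{eq:trace} turns the integrand into $-\frac12\langle p,\gamma\rangle\,\alpha\wedge(d\alpha)^2$. So the right side of \eqref{eq:model1} is zero. Then $p=0$, hence $\gamma=p-p''=0$, hence $f=0$.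

The general case differs in four ways. The frame must be constructed, and it is only Lipschitz (Section~\ref{sec:livsic}). The equation along orbits must be derived at this regularity (Section~\ref{sec:jacobi}). For rank $r\ge2$ the form $a\wedge da$ becomes a Chern--Simons form with a cubic term (Section~\ref{sec:cs}). Finally, the sectional curvature is not assumed negative, so the left side of \eqref{eq:model1} is no longer a sum of squares (Section~\ref{sec:riccati}).

\section{The flow-invariant frame}\label{sec:livsic}

This step is a Livsic-type argument: transport a frame along a dense orbit and use the closed orbits to show that it is Lipschitz there. We use two classical facts about the geodesic flow of an Anosov manifold.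
\begin{itemize}
\item[(i)] The flow is ergodic for $\mu$ (Anosov). Since $\mu$ gives positive mass to every nonempty open set, some forward orbit $\{\varphi_tz_0:t\ge0\}$ is dense in $SM$.
\item[(ii)] Anosov closing lemma \cite{KH,FH}: there are $T_1,\delta_0,C,\lambda>0$ such that, if $T\ge T_1$ and $\delta=d(z,\varphi_Tz)<\delta_0$, then there are $y\in SM$ and $T'>0$ with $\varphi_{T'}y=y$, $|T'-T|\le C\delta$, and
\[
d(\varphi_tz,\varphi_ty)\le C\delta\big(e^{-\lambda t}+e^{-\lambda(T-t)}\big)\qquad(0\le t\le T).
\]
\end{itemize}
The exponential factors in (ii) matter: they bound the area of the strip between the two geodesics by a multiple of $\delta$ that does not depend on $T$.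

A frame $s$ of $\pi^*\mathcal E$ is \emph{Lipschitz} if, near each point, $s=eA$ with $e$ the pullback of a smooth local frame of $\mathcal E$ and $A$ a Lipschitz matrix function.

\begin{proposition}\label{prop:livsic}
Let $(M,g)$ be an Anosov manifold of dimension $n\ge2$ and let $(\mathcal E,\nabla)$ be transparent. Then $\pi^*\mathcal E$ has a Lipschitz flow-invariant orthonormal frame.
\end{proposition}

\begin{proof}
Cover $M$ by finitely many open sets $V_k$ with smooth orthonormal frames $e^k$ whose connection forms are bounded. Fix $\rho>0$, less than half the injectivity radius, such that every ball of radius $2\rho$ lies in some $V_k$. Parallel transport along a path of length $\ell$ in $V_k$ has, in the frame $e^k$, a matrix within $C\ell$ of $I$, by the estimate for $k(1)-I$ in the proof of Lemma~\ref{lem:area}. Below, $C$ may grow and $\delta_0\le\rho$ may be decreased, independently of $z$ and $T$.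

\emph{Claim.} If $T\ge T_1$, $\delta=d(z,\varphi_Tz)<\delta_0$ and $V_k$ contains the ball $B(\pi z,\rho)$, then the matrix of $\mathcal P_{z,T}$ in the frame $e^k$ is within $C\delta$ of $I$.

Take $y,T'$ from (ii). Join $c_0(t)=\pi\varphi_tz$ to $c_1(t)=\pi\varphi_ty$ by the minimizing geodesic $u\mapsto\Sigma(t,u)$, $u\in[0,1]$. The point $\Sigma(t,u)$ is a smooth function of $(c_0(t),c_1(t),u)$, the pair $(c_0(t),c_1(t))$ stays in a compact neighborhood of the diagonal of $M\times M$, and $c_0,c_1$ have unit speed; so $|\partial_t\Sigma|\le C$. Also $|\partial_u\Sigma|$ is the distance from $c_0(t)$ to $c_1(t)$, which is at most $d(\varphi_tz,\varphi_ty)$. Since $\int_0^T(e^{-\lambda t}+e^{-\lambda(T-t)})\,dt\le2/\lambda$, Lemma~\ref{lem:area} gives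
\[
\|\mathcal P_{z,T}-\mathcal Q_T^{-1}\,\mathcal P_{y,T}\,\mathcal Q_0\|\le C\delta ,
\]
where $\mathcal Q_0$ and $\mathcal Q_T$ are transports along the two short sides of the strip. Transparency gives $\mathcal P_{y,T'}=\mathrm{id}$, so $\mathcal P_{y,T}=\mathcal P_{\varphi_{T'}y,\,T-T'}\mathcal P_{y,T'}=\mathcal P_{y,T-T'}$ is transport along a geodesic segment of length $|T-T'|\le C\delta$. Thus $\mathcal Q_T^{-1}\mathcal P_{y,T}\mathcal Q_0$ is transport along a path from $\pi z$ to $\pi\varphi_Tz$ of length at most $C\delta$. For small $\delta_0$ this path lies in $B(\pi z,\rho)$, so its matrix is within $C\delta$ of $I$. This proves the claim.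

Let $z_t=\varphi_tz_0$, $t\ge0$, be a dense forward orbit and $\mathcal O$ its image. A compact orbit segment is nowhere dense in $SM$, because $\dim SM\ge3$. Hence the orbit is not periodic, and every tail $\{z_t:t\ge t_*\}$ is dense. Fix an orthonormal frame $s(z_0)$ and put $s(z_t)=\mathcal P_{z_0,t}s(z_0)$.

Let $q\in SM$, choose $V_k\supset B(\pi q,2\rho)$, let $W=B(q,\delta_0/4)\subset SM$, and write $s=e^kA$ on $\mathcal O\cap\pi^{-1}V_k$. Let $t_1\le t_2$ with $z_{t_1},z_{t_2}\in W$ and $\delta=d(z_{t_1},z_{t_2})<\delta_0/2$. The claim does not apply directly, since $t_2-t_1$ may be less than $T_1$, so we compare both points with a third one. For $\varepsilon\in(0,\delta_0/2)$ there is $t_3\ge t_2+T_1$ with $d(z_{t_1},z_{t_3})<\varepsilon$, and then $d(z_{t_2},z_{t_3})<\delta+\varepsilon<\delta_0$. For $i=1,2$, the matrix $A(z_{t_3})$ is the matrix of $\mathcal P_{z_{t_i},t_3-t_i}$ times the isometry $A(z_{t_i})$, and $V_k\supset B(\pi z_{t_i},\rho)$. The claim gives $\|A(z_{t_3})-A(z_{t_1})\|\le C\varepsilon$ and $\|A(z_{t_3})-A(z_{t_2})\|\le C(\delta+\varepsilon)$. Letting $\varepsilon\to0$ yields $\|A(z_{t_1})-A(z_{t_2})\|\le C\delta$.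

So $A$ extends from the dense subset $\mathcal O\cap W$ to a Lipschitz function on $W$ with orthogonal or unitary values. The extensions agree on overlaps, by density, and define a Lipschitz orthonormal frame $s$ on $SM$. The identity $s(\varphi_tz)=\mathcal P_{z,t}s(z)$ holds for $z\in\mathcal O$ and $t\ge0$, then for all $z$ and $t\ge0$ by continuity, and then for $t<0$ because $\mathcal P_{z,t}=\mathcal P_{\varphi_tz,-t}^{-1}$.
\end{proof}

\begin{remark}
For $\mathcal E=TM$ choose $s_1(z_0)=v_0$, where $z_0=(x_0,v_0)$. Then $s_1(x,v)=v$ on $\mathcal O$, hence everywhere, and $s_2,\dots,s_n$ trivialize the tangent bundle of each fiber $S_xM\cong S^{n-1}$. The parallelizable spheres of positive dimension are $S^1,S^3,S^7$, which matches the dimensions $2,4,8$ quoted in Section~\ref{sec:intro}. We do not use this.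
\end{remark}

\section{A Jacobi equation for the connection form}\label{sec:jacobi}

In this section $(M,g)$ is any closed manifold of dimension $n\ge2$, and $s$ is a Lipschitz flow-invariant orthonormal frame of $\pi^*\mathcal E$. The equation of Section~\ref{sec:model} involves two derivatives of the connection form along the flow, while the connection form of a Lipschitz frame is only bounded and measurable. Flow-invariance resolves this: it propagates differentiability along orbits and makes the connection form smooth along them.

Let $Z\subset SM$ be the set of points at which $s$ is differentiable. By Rademacher's theorem (a Lipschitz function on an open subset of Euclidean space is differentiable almost everywhere), $Z$ has full measure. It is flow-invariant: for fixed $t$, the transport $\mathcal P_{z,t}$ depends smoothly on $z$, and $s(z')=\mathcal P_{\varphi_{-t}z',t}\,s(\varphi_{-t}z')$ is differentiable at $z'=\varphi_tz$ when $s$ is differentiable at $z$. On $Z$ define $\omega$ by $(\pi^*\nabla)s=s\omega$. Locally $s=eA$ and $\omega=A^{-1}dA+A^{-1}\omega^eA$. Hence $\omega$ is measurable, as a limit of difference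 quotients, and bounded on all of $Z$, by the Lipschitz constants and compactness. It takes values in $\mathfrak k$, by differentiating $\langle s_a,s_b\rangle=\delta_{ab}$, and $\omega(X)=0$, because $s$ is parallel along orbits. Let $F_s$ be the matrix of $\pi^*F^\nabla$ in the frame $s$; it is continuous on $SM$ and vanishes when one argument is vertical. For $z=(x,v)\in Z$ and $w\in N_z$ put
\[
P(w)=\omega(w^v),\qquad B(w)=\omega(w^h),\qquad G(w)=F_s(X,w^h).
\]
These are bounded measurable fields with values in $\operatorname{Hom}(N,\mathfrak k)$, and $G(w)$ is the matrix of $F^\nabla(v,w)$. For an endomorphism $S$ of $N$ we write $PS=P\circ S$.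

\begin{proposition}\label{prop:jacobi}
Along every orbit in $Z$ the fields $P$ and $B$ are smooth, and
\begin{equation}\label{eq:P}
P'=-B,\qquad P''=-G-PR .
\end{equation}
\end{proposition}

\begin{proof}
Let $z\in Z$ and $\xi\in\ker\alpha_z$. We first show that $t\mapsto\omega(d\varphi_t\xi)$ is smooth and
\begin{equation}\label{eq:transport}
\frac d{dt}\,\omega(d\varphi_t\xi)=F_s(X,d\varphi_t\xi).
\end{equation}
Take a smooth curve $z(\varepsilon)$ with $z(0)=z$ and velocity $\xi$ at $\varepsilon=0$, and let $\Sigma(t,\varepsilon)=\pi\varphi_tz(\varepsilon)$. Choose a smooth frame $\sigma(0,\varepsilon)$ of $\mathcal E_{\pi z(\varepsilon)}$ with $\sigma(0,0)=s(z)$, and set $\sigma(t,\varepsilon)=\mathcal P_{z(\varepsilon),t}\sigma(0,\varepsilon)$, a smooth frame of $\Sigma^*\mathcal E$. Write $s(z(\varepsilon))=\sigma(0,\varepsilon)k(\varepsilon)$; the matrix $k$ is differentiable at $0$ and $k(0)=I$. Applying $\mathcal P_{z(\varepsilon),t}$ gives $s(\varphi_tz(\varepsilon))=\sigma(t,\varepsilon)k(\varepsilon)$, with the same $k$ for all $t$. In particular $\sigma(t,0)=s(\varphi_tz)$, and the covariant derivative in $\varepsilon$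 at $\varepsilon=0$ gives
\[
\omega(d\varphi_t\xi)=\omega^\sigma(\partial_\varepsilon)\big|_{(t,0)}+\frac{dk}{d\varepsilon}(0).
\]
The first term is smooth in $t$ and the second is constant, so \eqref{eq:transport} follows from \eqref{eq:strip}.

By \eqref{eq:jacobi}, $\omega(d\varphi_t\xi)=B(J)+P(J')$, and $F_s(X,J^h+J'^v)=G(J)$. Let $J$ run through a basis of the $2(n-1)$-dimensional space of solutions of $J''=-RJ$. In a parallel orthonormal basis of $N$, the vectors $(J(t),J'(t))$ are the columns of an invertible matrix that is smooth in $t$, and $(B,P)$ composed with this matrix is smooth; so $B$ and $P$ are smooth in $t$. Expanding \eqref{eq:transport} with $J''=-RJ$ gives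
\[
(B'-PR)(J)+(B+P')(J')=G(J).
\]
For each $t$ the pair $(J(t),J'(t))\in N\oplus N$ is arbitrary. Hence $P'=-B$ and $B'=G+PR$.
\end{proof}

On $\operatorname{Hom}(N,\mathfrak k)$ use the inner product $\langle P,Q\rangle=-\sum_i\operatorname{tr}\big(P(w_i)Q(w_i)\big)$, with $(w_i)$ any orthonormal basis of $N$. It is preserved by parallel transport, and $\langle PS,Q\rangle=\langle P,QS\rangle$ for symmetric $S$, as one sees in an eigenbasis of $S$.

\begin{corollary}\label{cor:energy}
For every $n\ge2$,
\begin{equation}\label{eq:energy0}
\int_{SM}\big(|P'|^2-\langle P,PR\rangle\big)\,d\mu=\int_{SM}\langle P,G\rangle\,d\mu .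
\end{equation}
\end{corollary}

\begin{proof}
By \eqref{eq:P}, the fields $P$, $P'$ and $P''$ are bounded and measurable, and $h=\langle P,P'\rangle$ has derivative $h'=|P'|^2-\langle P,G\rangle-\langle P,PR\rangle$. Apply Lemma~\ref{lem:ibp}.
\end{proof}

\section{The Chern--Simons identity}\label{sec:cs}

We keep the setting of Section~\ref{sec:jacobi} and show that the right side of \eqref{eq:energy0} vanishes when $n\ge3$.

For a smooth frame $\sigma$ of $\pi^*\mathcal E$, orthonormal or not, with connection form $\omega^\sigma$ and curvature matrix $F^\sigma$, the \emph{Chern--Simons form} is the $3$-form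
\begin{equation}\label{eq:csdef}
\mathrm{CS}(\sigma)=\operatorname{tr}\big(\omega^\sigma\wedge d\omega^\sigma+\tfrac23(\omega^\sigma)^3\big)=\operatorname{tr}\big(\omega^\sigma\wedge F^\sigma-\tfrac13(\omega^\sigma)^3\big),
\end{equation}
where powers are wedge products. It is a primitive of $\operatorname{tr}(F^\sigma\wedge F^\sigma)$. Indeed, dropping the superscript, cyclicity of the trace gives $d\operatorname{tr}(\omega^3)=3\operatorname{tr}(d\omega\wedge\omega^2)$ and $\operatorname{tr}(\omega^4)=-\operatorname{tr}(\omega^4)=0$, so
\[
d\,\mathrm{CS}=\operatorname{tr}(d\omega\wedge d\omega)+2\operatorname{tr}(d\omega\wedge\omega^2)=\operatorname{tr}(F\wedge F).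
\]
The trace is invariant under conjugation, so $d\,\mathrm{CS}(\sigma)=\pi^*\operatorname{tr}(F^\nabla\wedge F^\nabla)$ for every $\sigma$. The second expression in \eqref{eq:csdef} contains no derivative of the connection form, so it makes sense almost everywhere for the Lipschitz frame $s$ and behaves well under approximation.

\begin{lemma}\label{lem:stokes}
Let $n\ge3$. For every smooth global frame $\sigma$ of $\pi^*\mathcal E$, $\int_{SM}\mathrm{CS}(\sigma)\wedge(d\alpha)^{n-2}=0$.
\end{lemma}

\begin{proof}
Since $n\ge3$, the form $(d\alpha)^{n-2}$ has the primitive $\alpha\wedge(d\alpha)^{n-3}$. Stokes' theorem for the $(2n-2)$-form $\mathrm{CS}(\sigma)\wedge\alpha\wedge(d\alpha)^{n-3}$ gives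
\[
\int_{SM}\mathrm{CS}(\sigma)\wedge(d\alpha)^{n-2}=\int_{SM}\pi^*\operatorname{tr}(F^\nabla\wedge F^\nabla)\wedge\alpha\wedge(d\alpha)^{n-3}.
\]
The integrand on the right vanishes at every point. In the basis $(\alpha,\theta^i,\eta^i)$, a form pulled back from $M$ contains no $\eta^i$, and each factor $d\alpha=\sum_i\eta^i\wedge\theta^i$ contributes one $\eta^i$. So every term of the integrand contains $n-3$ of the forms $\eta^i$, whereas a nonzero form of top degree contains all $n-1$ of them.
\end{proof}

\begin{lemma}\label{lem:approx}
There are smooth global frames $\sigma_j$ of $\pi^*\mathcal E$ whose connection forms $\omega_j$ are uniformly bounded and converge to $\omega$ almost everywhere, and whose curvature matrices $F_j$ converge to $F_s$ uniformly.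
\end{lemma}

\begin{proof}
Let $(\chi_k)$ be a finite smooth partition of unity on $SM$, each $\chi_k$ compactly supported in a chart over which $\pi^*\mathcal E$ has a smooth frame. In this chart $\chi_ks$ is a compactly supported Lipschitz matrix function; convolve it with a mollifier at scale $1/j$. The results converge uniformly to $\chi_ks$. Their first derivatives are the mollified first derivatives of $\chi_ks$, so they are bounded by the Lipschitz constant and converge at every Lebesgue point, hence almost everywhere. Let $\sigma_j$ be the sum over $k$. Then $\sigma_j=sh_j$ with $h_j\to I$ uniformly, so $\sigma_j$ is a frame for large $j$, and $F_j=h_j^{-1}F_sh_j\to F_s$ uniformly. The matrix of $(\pi^*\nabla)\sigma_j$ in the frame $s$ is $h_j\omega_j$; it is uniformly bounded and converges to $\omega$ almost everywhere. The same then holds for $\omega_j$.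
\end{proof}

\begin{proposition}\label{prop:cs}
If $n\ge3$, then $\int_{SM}\langle P,G\rangle\,d\mu=0$. Consequently
\begin{equation}\label{eq:energy}
\int_{SM}\big(|P'|^2-\langle P,PR\rangle\big)\,d\mu=0 .
\end{equation}
\end{proposition}

\begin{proof}
Let $\mathrm{CS}=\operatorname{tr}(\omega\wedge F_s-\frac13\omega^3)$ on $Z$. By Lemmas~\ref{lem:stokes} and~\ref{lem:approx} and dominated convergence, $\int\mathrm{CS}\wedge(d\alpha)^{n-2}=0$. So far invariance has not been used. It enters through $\omega(X)=0$, which gives $\iota_X(\omega^3)=0$ and so removes the cubic term: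
\[
\iota_X\mathrm{CS}=-\tau,\qquad\tau=\operatorname{tr}(\omega\wedge\iota_XF_s).
\]
By \eqref{eq:top} and $\iota_Xd\alpha=0$, we have $\mathrm{CS}\wedge(d\alpha)^{n-2}=-\alpha\wedge\tau\wedge(d\alpha)^{n-2}$. Moreover
\[
\tau(w^v,w^h)=\operatorname{tr}\big(\omega(w^v)F_s(X,w^h)\big)-\operatorname{tr}\big(\omega(w^h)F_s(X,w^v)\big)=\operatorname{tr}\big(P(w)G(w)\big),
\]
since $F_s(X,w^v)=0$. By \eqref{eq:trace}, $\mathrm{CS}\wedge(d\alpha)^{n-2}=\frac1{n-1}\langle P,G\rangle\,\alpha\wedge(d\alpha)^{n-1}$, which proves the first statement. The second follows from Corollary~\ref{cor:energy}.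
\end{proof}

\section{The Riccati equation and the proofs of the main results}\label{sec:riccati}

In an orthonormal eigenbasis $(w_i)$ of $R$ with eigenvalues $\kappa_i$, we have $\langle P,PR\rangle=\sum_i\kappa_i|P(w_i)|^2$. In negative curvature all $\kappa_i$ are negative, so \eqref{eq:energy} gives $P=0$ and \eqref{eq:P} gives $G=0$. Without this sign the integrand of \eqref{eq:energy} need not be nonnegative. For scalar functions, a solution of $u'+u^2+\kappa=0$ repairs this, because $(p')^2-\kappa p^2=(p'-up)^2+(up^2)'$ and the last term integrates to zero if $u$ is bounded. The Riccati condition allows the same completion of squares for $P$.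

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $U$ be as in Definition~\ref{def:riccati} and let $h=\langle P,PU\rangle$ on $Z$. Since $U$ is symmetric, $|PU|^2=\langle P,PU^2\rangle$ and $h'=2\langle P',PU\rangle+\langle P,PU'\rangle$. Therefore, by \eqref{eq:riccati},
\[
|P'-PU|^2=|P'|^2+\langle P,P(U'+U^2)\rangle-h'=|P'|^2-\langle P,PR\rangle-h'.
\]
The function $h$ is bounded, measurable and $C^1$ along orbits in $Z$, and $h'$ is bounded because $P$, $P'$, $U$ and $U'=-U^2-R$ are. Lemma~\ref{lem:ibp} and \eqref{eq:energy} give $\int|P'-PU|^2\,d\mu=0$. By invariance of $\mu$ and Fubini's theorem, for almost every $z$ the identity $P'=PU$ holds at $\varphi_tz$ for almost every $t$, and then for all $t$ by continuity along the orbit. On such an orbit we may differentiate: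
\[
P''=P'U+PU'=P(U^2+U')=-PR .
\]
Comparing with \eqref{eq:P} gives $G=0$ almost everywhere. A set of full measure is dense and $F^\nabla$ is continuous, so $F^\nabla(v,w)=0$ for all unit vectors $v$ and all $w\perp v$. As $F^\nabla(v,v)=0$, this gives $F^\nabla=0$.
\end{proof}

On an Anosov manifold, $U$ is the slope of the stable bundle. The one fact needed beyond \eqref{eq:anosov} is a theorem of Klingenberg \cite{Klingenberg}: an Anosov manifold has no conjugate points, and $E^s$ and $E^u$ intersect the vertical bundle $N^v$ trivially.

\begin{proposition}\label{prop:riccati}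
On an Anosov manifold, $\ker\alpha=E^s\oplus E^u$ and the Riccati condition holds.
\end{proposition}

\begin{proof}
Let $\xi,\eta\in E^s$. By invariance, $\alpha(\xi)=\alpha(d\varphi_t\xi)$ and $d\alpha(\xi,\eta)=d\alpha(d\varphi_t\xi,d\varphi_t\eta)$, and both tend to $0$ as $t\to+\infty$ by \eqref{eq:anosov}. So $E^s\subset\ker\alpha$ and $d\alpha$ vanishes on $E^s$. Letting $t\to-\infty$ gives the same for $E^u$. The dimensions of $E^s$ and $E^u$ add up to $2n-2=\dim\ker\alpha$, so $\ker\alpha=E^s\oplus E^u$. A subspace of the symplectic space $\ker\alpha$ on which $d\alpha$ vanishes has dimension at most $n-1$, so both have dimension $n-1$.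

Since $E^s\cap N^v=0$, the map $d\pi:E^s\to N$ is an isomorphism, and $E^s=\{w^h+(Uw)^v:w\in N\}$ for a field $U$ of endomorphisms of $N$. It is continuous because $E^s$ is, hence bounded. By \eqref{eq:dalpha}, the value of $d\alpha$ on two such vectors is $g(Uw_1,w_2)-g(Uw_2,w_1)$, which is zero; so $U$ is symmetric. Along an orbit, let $Y(t)$ be the matrix, in a parallel orthonormal basis of $N$, whose columns are the Jacobi fields given by \eqref{eq:jacobi} for a basis of $E^s_z$. By invariance of $E^s$, the matrix $Y(t)$ is invertible and $Y'=UY$. So $U=Y'Y^{-1}$ is smooth along the orbit, and $U'=Y''Y^{-1}-(Y'Y^{-1})^2=-R-U^2$.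
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Propositions~\ref{prop:livsic} and~\ref{prop:riccati}, Theorem~\ref{thm:B} applies, and $F^\nabla=0$. For a flat connection, parallel transport along a path depends only on its homotopy class with fixed endpoints, and freely homotopic loops have conjugate holonomies. On a closed manifold, every nontrivial free homotopy class of loops contains a closed geodesic, namely a shortest loop in the class. Its holonomy is the identity by transparency, so every loop in the class has trivial holonomy; null-homotopic loops do by flatness. Parallel transport is thus independent of the path, and transporting an orthonormal basis of one fiber gives a global parallel orthonormal frame.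
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Suppose that $(M,g)$ is Anosov and transparent with $n\ge3$. By Theorem~\ref{thm:A} applied to $TM$, the curvature tensor vanishes. Take $0\ne w\in N_z$ and $\xi=w^h$. Its Jacobi field solves $J''=0$, $J(0)=w$, $J'(0)=0$, so it is parallel and $|d\varphi_t\xi|=|w|$ for all $t\in\mathbb R$. Write $\xi=\xi_s+\xi_u$ with $\xi_s\in E^s$ and $\xi_u\in E^u$ (Proposition~\ref{prop:riccati}). For $t\ge0$, \eqref{eq:anosov} gives $|d\varphi_t\xi_u|\le|w|+C|\xi_s|$ and $|\xi_u|\le Ce^{-\lambda t}|d\varphi_t\xi_u|$; letting $t\to\infty$ gives $\xi_u=0$. Likewise $|d\varphi_{-t}\xi_s|=|w|$ and $|\xi_s|\le Ce^{-\lambda t}|d\varphi_{-t}\xi_s|$ give $\xi_s=0$. So $\xi=0$, a contradiction.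
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
The case $n\ge3$ is Corollary~\ref{cor:main}, and orientable surfaces are transparent by Section~\ref{sec:intro}. Let $M$ be a non-orientable surface and $c$ a loop that reverses orientation, so that its Levi-Civita holonomy has determinant $-1$. The determinant takes the values $\pm1$ and is continuous under free homotopies, hence constant along them. So $c$ is not null-homotopic, and a closed geodesic freely homotopic to $c$ has holonomy of determinant $-1$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}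

The compatibility of $\nabla$ with a metric is used in Section~\ref{sec:livsic}, where parallel transport along arbitrarily long orbits must be an isometry, and in the proof of Theorem~\ref{thm:B}, where $-\operatorname{tr}(a^2)$ must be positive on $\mathfrak k$. The other two hypotheses are tested by examples with $\mathcal E=TM$. There the covariant derivative of the section $(x,v)\mapsto v$ of $\pi^*TM$ along $\xi$ is $\mathcal K\xi$, by the definition of $\mathcal K$.

\begin{example}[Dimension two]
In the proof of Theorem~\ref{thm:B}, the hypothesis $n\ge3$ is used only in Lemma~\ref{lem:stokes}. Let $M$ be an oriented surface of negative Gaussian curvature $\kappa$, let $I$ be the rotation by $\pi/2$, and let $s=(v,Iv)$, a smooth flow-invariant orthonormal frame. Then $(\pi^*\nabla)_\xi s=(\mathcal K\xi,I\mathcal K\xi)$. Hence $B=0$, and for the unit vector $w=Iv$ spanning $N$ we get $s\,P(w)=(Iv,-v)$, so $|P|^2=2$ and $P'=0$. By \eqref{eq:P}, $G=-\kappa P$. Here $\mu$ is the Sasaki volume, with fibers of length $2\pi$, so the Gauss--Bonnet theorem gives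
\[
\int_{SM}\langle P,G\rangle\,d\mu=-2\int_{SM}\kappa\,d\mu=-8\pi^2\chi(M)>0 .
\]
Thus Proposition~\ref{prop:cs} fails for $n=2$, and so do Theorems~\ref{thm:A} and~\ref{thm:B}: the surface is Anosov, transparent and not flat.
\end{example}

\begin{example}[No Riccati solution]
Let $M$ be a K3 surface with a hyperk\"ahler metric, so $n=4$ and there are parallel orthogonal complex structures $I_1,I_2,I_3$ with $I_1I_2=I_3$. The metric is not flat, because $M$ is closed and simply connected. The frame $s=(v,I_1v,I_2v,I_3v)$ is smooth, orthonormal and flow-invariant, so $M$ is transparent. With $I_0=\mathrm{id}$ we have $(\pi^*\nabla)_\xi s=(I_b\mathcal K\xi)_{b=0}^3$. Hence $P'=-B=0$ and $-\operatorname{tr}(P(w_1)P(w_2))=\sum_bg(I_bw_1,I_bw_2)=4g(w_1,w_2)$. The identity \eqref{eq:energy} holds and reads $\int\operatorname{tr}R\,d\mu=0$, although $P$ vanishes nowhere. The step that fails is the completion of squares. If $U$ were as in Definition~\ref{def:riccati}, Lemma~\ref{lem:ibp} applied to $\operatorname{tr}U$ would give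
\begin{equation}\label{eq:trU}
\int_{SM}\big(\operatorname{tr}U^2+\operatorname{tr}R\big)\,d\mu=0 .
\end{equation}
Then $U$ would vanish on almost every orbit, so $R=0$ by \eqref{eq:riccati} and continuity, and $g$ would be flat.

Round spheres are transparent too: along a great circle, the velocity and the constant vectors orthogonal to the plane of the circle are parallel and periodic. On the unit sphere $\operatorname{tr}R=n-1>0$, which contradicts \eqref{eq:trU}, so the Riccati condition fails again. Without a hypothesis of this kind, then, Theorem~\ref{thm:B} fails (K3 surfaces) and Corollary~\ref{cor:main} fails (K3 surfaces and round spheres).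
\end{example}

\begin{thebibliography}{9}

\bibitem{FH} Fisher and Hasselblatt, \emph{Hyperbolic Flows}.

\bibitem{Survey} \emph{Geometric inverse problems on Anosov manifolds}, \texttt{https://\allowbreak thibaultlefeuvre.\allowbreak files.\allowbreak wordpress.com/\allowbreak 2021/04/\allowbreak survey-\allowbreak geometric-\allowbreak inverse-\allowbreak problems.pdf}

\bibitem{Green} L.~W.~Green, \emph{A theorem of E.~Hopf}, Michigan Math. J. \textbf{5} (1958).

\bibitem{KH} Katok and Hasselblatt, \emph{Introduction to the Modern Theory of Dynamical Systems}.

\bibitem{Klingenberg} Klingenberg, \emph{Riemannian manifolds with geodesic flow of Anosov type}, Ann. of Math. \textbf{99} (1974).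

\end{thebibliography}
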